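\title{Wilf-equivalence does not imply strong Wilf-equivalence\\ in the generalized factor order}

\begin{abstract}
A word over the positive integers dominates a word $u$ of the same length if it is at least as large in every position. Two words $u,v$ are Wilf-equivalent if the words with no factor dominating $u$ and the words with no factor dominating $v$ are equinumerous by length and sum. They are strongly Wilf-equivalent if, for every $\ell$, the same holds for the words with exactly $\ell$ dominating factors. We disprove the conjecture that the two notions coincide, by a pair of words of length $32$ over $\{1,2,3\}$. More generally, for every $m\ge 2$ we construct two words for which the counts agree for $\ell=0,\dots,m-2$ and differ for $\ell=m-1$. The proof reduces the comparison of the two words to a comparison of sumsets $B+S$ and difference sets $B-S$.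
\end{abstract}

\section{The problem and the results}

Let $\mathbb{P}$ be the set of positive integers and $\mathbb{P}^*$ the set of finite words over $\mathbb{P}$, including the empty word. We index letters from $0$. A word $v=v_0\cdots v_{k-1}$ \emph{dominates} a word $u=u_0\cdots u_{k-1}$ of the same length if $v_i\ge u_i$ for all $i$. A \emph{factor} of $w$ is a block of consecutive letters of $w$; factors are counted by position, so equal blocks at different positions count separately. Putting $u$ below $w$ when some factor of $w$ dominates $u$ gives the generalized factor order on $\mathbb{P}^*$. Write $|w|$ for the length of $w$ and $\|w\|$ for the sum of its letters, and define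
\[
A_u(x,y,z)=\sum_{w\in\mathbb{P}^*}x^{|w|}\,y^{\|w\|}\,z^{\#\{\text{factors of }w\text{ dominating }u\}} .
\]
There are finitely many words of given length and sum, so $A_u\in\mathbb{Z}[z][[x,y]]$, and any complex number may be substituted for $z$. At $z=1$ the series counts all words and does not depend on $u$. At $z=0$ it counts the words with no factor dominating $u$. The words $u,v$ are \emph{Wilf-equivalent} if $A_u(x,y,0)=A_v(x,y,0)$, and \emph{strongly Wilf-equivalent} if $A_u(x,y,z)=A_v(x,y,z)$.

The value at $z=0$ already knows a good deal about $u$. If $|u|=k\ge1$, then $A_u(x,y,1)-A_u(x,y,0)$ counts the words lying above $u$, and its lowest term in $x$ is $x^ky^{\|u\|}/(1-y)^k$; so Wilf-equivalent words have the same length and the same sum. The simplest source of equivalences, reversal, gives the strong kind at once: reversing $w$ turns factors dominating $u$ into factors dominating the reverse of $u$. It is known that strongly Wilf-equivalent words are rearrangements of each other (we do not use this), while the rearrangements $122$ and $212$ are not even Wilf-equivalent. The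 conjecture posed in \cite{poster} is that \emph{Wilf-equivalence and strong Wilf-equivalence are equivalent conditions}. One direction is the substitution $z=0$; the question is whether Wilf-equivalent words are always strongly Wilf-equivalent. They are not. Below, $2^{12}$ denotes twelve letters $2$, and $O(x^N)$ a series divisible by $x^N$.

\begin{theorem}\label{thm:example}
Let
\[
u=3223322323223\;1221121\;2^{12},\qquad v=3223232233223\;1221121\;2^{12},
\]
both of length $32$. Then $A_u(x,y,0)=A_v(x,y,0)$, but
\[
A_u(x,y,z)-A_v(x,y,z)=-\frac{y^{89}}{(1-y)^{36}}\,z(z-1)^3\,x^{38}+O(x^{39})\ne0 .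
\]
So $u$ and $v$ are Wilf-equivalent but not strongly Wilf-equivalent.
\end{theorem}

The coefficient of $x^{38}y^{89}$ in the difference is $z-3z^2+3z^3-z^4$. Thus among the words of length $38$ and sum $89$, those with exactly one factor dominating $u$ outnumber by one those with exactly one factor dominating $v$.

Theorem~\ref{thm:example} is the first member of a family. Throughout, $[a,b]$ is an interval of integers, $X\pm Y=\{a\pm b: a\in X,\ b\in Y\}$, we write $c\pm X$ for $\{c\}\pm X$, and $\mathbf{1}_X$ is the indicator function of $X$.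

\begin{theorem}\label{thm:family}
Let $m\ge2$, and put
\begin{gather*}
E=\{0,3,\dots,3(m-1)\},\qquad Q=\{0,4,6m-3\},\qquad B=Q+E,\qquad d=\max B=9m-6,\\
H=\{0,3,6,\dots,3m\}\cup\{4\},\qquad k=2d+3m+2,\qquad P=[0,k-1]\setminus(d+1+H).
\end{gather*}
Define words $u,v$ of length $k$ by
\[
u_i=1+\mathbf{1}_P(i)+\mathbf{1}_B(i),\qquad v_i=1+\mathbf{1}_P(i)+\mathbf{1}_{d-B}(i)\qquad(0\le i\le k-1).
\]
Then $u$ and $v$ are rearrangements of each other, and the following hold.
\begin{enumerate}
\item[(1)] $A_u-A_v$ is divisible by $z^{m-1}$ in $\mathbb{Z}[z][[x,y]]$. That is, for every $\ell<m-1$, the words with exactly $\ell$ factors dominating $u$ and the words with exactly $\ell$ factors dominating $v$ have the same joint distribution of length and sum.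
\item[(2)] There is an integer $c$ with
\[
A_u-A_v=-\Big(\frac{y}{1-y}\Big)^{k+3m}y^{c}(1-y)^2\,(z-1)^3z^{m-1}\,x^{k+3m}+O(x^{k+3m+1}).
\]
\end{enumerate}
Hence $u$ and $v$ are not strongly Wilf-equivalent, the exact power of $z$ dividing $A_u-A_v$ is $z^{m-1}$, and for a complex number $z_0$ one has $A_u(x,y,z_0)=A_v(x,y,z_0)$ if and only if $z_0\in\{0,1\}$.
\end{theorem}

Taking $m=r+1$ gives, for every $r\ge1$, words over $\{1,2,3\}$ with $A_u\equiv A_v\pmod{z^r}$ and $A_u\ne A_v$: no fixed truncation $A_u \bmod z^r$ determines $A_u$. All pairs constructed here are rearrangements, so nothing follows about whether Wilf-equivalent words must be rearrangements, and we do not claim that the length $32$ is minimal.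

Section~\ref{sec:formula} expresses $A_u$ through sumsets. Section~\ref{sec:idea} introduces the shape of the words, works two examples by hand, and states a localization result, Proposition~\ref{prop:local}, which reduces the comparison of $A_u$ and $A_v$ to one finite sum over the subsets of $H$. Section~\ref{sec:local} proves it, Section~\ref{sec:sets} evaluates the finite sum, and Section~\ref{sec:end} concludes. The proof is self-contained.

\section{Marked occurrences and sumsets}\label{sec:formula}

Words in which a given set of factors is \emph{exactly} the set of dominating factors are hard to count. Words in which it is \emph{contained in} that set are easy, because the condition is a lower bound on each letter separately. The substitution $z=1+t$ passes from one count to the other.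

Let $|u|=k\ge1$. For $a\ge2$ let $L_a=\{i\in[0,k-1]:u_i\ge a\}$ be the \emph{level sets} of $u$; all but finitely many are empty. For a finite set $S\subset\mathbb{Z}$ and $M\ge0$ put
\[
\kappa_u(S)=\sum_{a\ge2}|L_a+S|,\qquad F^u_M=\sum_{S\subset[0,M]}t^{|S|}\,y^{\kappa_u(S)}\in\mathbb{Z}[y,t].
\]

\begin{lemma}\label{lem:formula}
Put $t=z-1$. The coefficient of $x^n$ in $A_u$ is $\big(\frac{y}{1-y}\big)^n$ for $n<k$, and $\big(\frac{y}{1-y}\big)^nF^u_{n-k}$ for $n\ge k$.
\end{lemma}

\begin{proof}
For $n<k$ no factor has length $k$, and each letter contributes $y+y^2+\cdots=y/(1-y)$. Let $n\ge k$ and $M=n-k$. For $|w|=n$ let $\operatorname{Occ}(w)\subset[0,M]$ be the set of starting positions of factors dominating $u$. Then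
\[
z^{|\operatorname{Occ}(w)|}=(1+t)^{|\operatorname{Occ}(w)|}=\sum_{S\subset\operatorname{Occ}(w)}t^{|S|}.
\]
Fix $S\subset[0,M]$. We have $S\subset\operatorname{Occ}(w)$ if and only if $w_j\ge\mu_j$ for all $j\in[0,n-1]$, where $\mu_j$ is the maximum of $1$ and of the letters $u_{j-s}$ with $s\in S$ and $0\le j-s\le k-1$. For $a\ge2$ we have $\mu_j\ge a$ exactly when $j\in L_a+S$, so $\mu_j=1+\sum_{a\ge2}\mathbf{1}_{L_a+S}(j)$. As $L_a+S\subset[0,n-1]$, this gives $\sum_j\mu_j=n+\kappa_u(S)$. The words $w$ with $S\subset\operatorname{Occ}(w)$ therefore contribute $\prod_j y^{\mu_j}/(1-y)=\big(\frac{y}{1-y}\big)^ny^{\kappa_u(S)}$. Summing over $S$ proves the lemma.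
\end{proof}

For words $u,v$ of the same length $k$ we obtain
\begin{equation}\label{eq:difference}
A_u-A_v=\sum_{M\ge0}\Big(\frac{xy}{1-y}\Big)^{k+M}\big(F^u_M-F^v_M\big).
\end{equation}
Strong Wilf-equivalence means $F^u_M=F^v_M$ for all $M$; Wilf-equivalence means the same after setting $t=-1$.

The first cases favor the conjecture. We have
\[
F^u_0=1+ty^{\|u\|-k},\qquad F^u_1=1+2ty^{\|u\|-k}+t^2y^{\kappa_u(\{0,1\})},
\]
and both polynomials can be recovered from their values at $t=-1$. For $u=122$ and $u=212$ the set $L_2$ is $\{1,2\}$ and $\{0,2\}$, so $\kappa_u(\{0,1\})$ is $3$ and $4$; this is why these words are not Wilf-equivalent. For a two-letter word $u=ab$ we have $\kappa_u(\{0,1\})=a+\max(a,b)+b-3$, so Wilf-equivalence fixes $a+b$ and $\max(a,b)$; the only partner is $ba$, and the conjecture holds in length $2$. In a counterexample, terms with $|S|$ even must cancel against terms with $|S|$ odd, and the differences must vanish at $t=-1$ for all $M$ at once. Two mechanisms will produce this.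

\medskip\noindent\emph{Reflection.} The map $S\mapsto M-S$ permutes the subsets of $[0,M]$, preserves $|S|$, and satisfies $|L+(M-S)|=|L-S|$. Call a finite set $X$ \emph{symmetric} if $-X$ is a translate of $X$; sets with at most two elements and arithmetic progressions are symmetric. If $S$ is symmetric then $L-S$ is a translate of $L+S$, and if $L$ is symmetric then $-(L-S)=S-L$ is a translate of $L+S$. In both cases $|L+S|=|L-S|$.

\medskip\noindent\emph{Forced occurrences.} Suppose $p\notin S$ and $\kappa_u(S\cup\{p\})=\kappa_u(S)$: occurrences at the points of $S$ force one at $p$. For $u=22$, occurrences at $0$ and $2$ force one at $1$, because $\{0,1\}+\{0,2\}=\{0,1\}+\{0,1,2\}$. The two terms add up to $t^{|S|}(1+t)y^{\kappa_u(S)}$, which vanishes at $t=-1$ whatever the exponent of $y$ is. Wilf-equivalence does not see that exponent; strong Wilf-equivalence does.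

\medskip
We want two words such that reflection matches almost all terms, and the unmatched terms come in forced groups.

\section{The shape of the words, and two examples}\label{sec:idea}

Consider words over $\{1,2,3\}$ with the same level set $L_2=P$ and with top levels $B$ and $d-B$, where $B\subset[0,d]\subset P$. Since $|(d-B)+S|=|S-B|=|B-S|$,
\begin{equation}\label{eq:F}
F^u_M=\sum_{S\subset[0,M]}t^{|S|}y^{|P+S|+|B+S|},\qquad F^v_M=\sum_{S\subset[0,M]}t^{|S|}y^{|P+S|+|B-S|}.
\end{equation}
Replacing $S$ by $M-S$ in the second sum turns the exponent into $|P-S|+|B+S|$. So if $P$ is symmetric, $u$ and $v$ are strongly Wilf-equivalent. To separate them, $P$ must break the reflection symmetry, but only for a family of sets $S$ small enough to control. We take $P$ to be a long interval with a short asymmetric pattern of holes in the middle.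

\begin{definition}\label{def:data}
Let $1\le h\le d$, let $B\subset[0,d]$, and let $H\subset[0,h]$ with $0,h\in H$. Put $k=2d+h+2$ and $P=[0,k-1]\setminus(d+1+H)$, and let $u_i=1+\mathbf{1}_P(i)+\mathbf{1}_B(i)$ and $v_i=1+\mathbf{1}_P(i)+\mathbf{1}_{d-B}(i)$ for $i\in[0,k-1]$. The \emph{local polynomial} of these data is
\[
\Delta=\sum_{S\subset H}t^{|S|}\big(y^{|B-S|}-y^{|B+S|}\big).
\]
\end{definition}

The word $u$ has three blocks: a head of length $d+1$ over $\{2,3\}$ with the letters $3$ at $B$, a middle of length $h+1$ over $\{1,2\}$ with the letters $1$ at $H$, and a tail $2^d$. The word $v$ arises from $u$ by reversing the head.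

\begin{example}\label{ex:toy}
An asymmetric set has at least three elements; take $B=H=\{0,1,3\}$ and $d=h=3$. Then $k=11$, $P=\{0,1,2,3,6,8,9,10\}$, and
\[
u=3323\;1121\;222,\qquad v=3233\;1121\;222 .
\]
A symmetric $S$ contributes the same term to both sums in \eqref{eq:F}. All subsets of $[0,2]$ are symmetric, so $F^u_M=F^v_M$ for $M\le2$. The asymmetric subsets of $[0,3]$ are $S_1=\{0,1,3\}$ and its reflection $S_2=\{0,2,3\}$. We have $B+S_1=\{0,1,2,3,4,6\}$ and $B-S_1=[-3,3]$, so
\[
|B+S_1|=|B-S_2|=6,\qquad |B-S_1|=|B+S_2|=7 .
\]
From $P+1=\{1,2,3,4,7,9,10,11\}$, $P+2=\{2,3,4,5,8,10,11,12\}$ and $P+3=\{3,4,5,6,9,11,12,13\}$ we read off $P+S_1=[0,13]$ and $P+S_2=[0,13]\setminus\{7\}$. Therefore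
\[
F^u_3-F^v_3=t^3\big(y^{14+6}+y^{13+7}-y^{14+7}-y^{13+6}\big)=-t^3y^{19}(1-y)^2 .
\]
If $|P+S_1|$ and $|P+S_2|$ were equal, the four terms would cancel. The symmetry is broken by the single cell $7$, which $P+S$ misses exactly when $7-S\subset4+H$, that is, when $S\subset3-H$. Here $\Delta=t^3(y^7-y^6)$, and the difference equals $y^{13}(1-y)\Delta$.
\end{example}

The same holds in general, and $\Delta$ controls all larger $M$ as well.

\begin{proposition}\label{prop:local}
In the setting of Definition~\ref{def:data}, suppose that
\begin{equation}\label{eq:star}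
|B+S|=|B-S|\quad\text{for every }S\subset H\text{ with }\{0,h\}\not\subset S .
\end{equation}
Then
\begin{enumerate}
\item[(a)] $F^u_M-F^v_M$ is a multiple of $\Delta$ in $\mathbb{Z}[y,t]$ for every $M\ge0$;
\item[(b)] $F^u_M=F^v_M$ for $M<h$;
\item[(c)] $F^u_h-F^v_h=y^{k+h-1}(1-y)\,\Delta$.
\end{enumerate}
\end{proposition}

The words of Example~\ref{ex:toy} are not Wilf-equivalent, since their $\Delta$ does not vanish at $t=-1$. By Proposition~\ref{prop:local} and \eqref{eq:difference}, a counterexample to the conjecture needs only data satisfying \eqref{eq:star} with $\Delta\neq0$ and $\Delta$ divisible by $1+t$. This is where a forced occurrence enters.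

\begin{example}\label{ex:m2}
For $m=2$ the data of Theorem~\ref{thm:family} are $B=\{0,4,9\}+\{0,3\}=\{0,3,4,7,9,12\}$, $d=12$, $H=\{0,3,4,6\}$, $h=6$, $k=32$. The letters $3$ stand at $B$ and at $12-B=\{0,3,5,8,9,12\}$, and the letters $1$ at $13+H=\{13,16,17,19\}$; these are the words of Theorem~\ref{thm:example}. The asymmetric subsets of $H$ are $\{0,3,4\}$, $\{3,4,6\}$, $\{0,4,6\}$ and $H$. We use $|B-S|=|B+(6-S)|$ and the translates
\begin{gather*}
B+2=\{2,5,6,9,11,14\},\qquad B+3=\{3,6,7,10,12,15\},\\
B+4=\{4,7,8,11,13,16\},\qquad B+6=\{6,9,10,13,15,18\}.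
\end{gather*}
For $S=\{0,3,4\}$ and $S=\{3,4,6\}$ the four sets to be counted are
\begin{align*}
B+\{0,3,4\}&=\{0,3,4,6,7,8,9,10,11,12,13,15,16\},\\
B+\{2,3,6\}&=\{2,3,5,6,7,9,10,11,12,13,14,15,18\},\\
B+\{3,4,6\}&=\{3,4,6,7,8,9,10,11,12,13,15,16,18\},\\
B+\{0,2,3\}&=\{0,2,3,4,5,6,7,9,10,11,12,14,15\}.
\end{align*}
Each has $13$ elements, so \eqref{eq:star} holds. For $S=\{0,4,6\}$,
\begin{align*}
B+\{0,4,6\}&=\{0,3,4,6,7,8,9,10,11,12,13,15,16,18\},\\
B+\{0,2,6\}&=\{0,2,3,4,5,6,7,9,10,11,12,13,14,15,18\}
\end{align*}
have $14$ and $15$ elements. Finally $B+3\subset B+\{0,6\}$, so adding the point $3$ changes neither set, and $S=H$ also gives $14$ and $15$. Hence $\Delta=t^3(1+t)(y^{15}-y^{14})$.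
\end{example}

A reader interested only in Theorem~\ref{thm:example} may use this example in place of Section~\ref{sec:sets}.

\section{Proof of the localization}\label{sec:local}

Fix $M\ge0$ and $n=M+k$. We call the elements of $[0,n-1]$ \emph{cells} (positions in $w$) and the elements of $[0,M]$ \emph{starts} (possible starting positions of a factor).

\subsection*{Conditioning on the letters $1$}
The difficulty in \eqref{eq:F} is that $|P+S|$ and $|B\pm S|$ are coupled, and reflection repairs one while changing the other. We remove $|P+S|$ from the exponent by expanding over cells that $P+S$ leaves uncovered. For a cell $j$ put $T_j=j-P$, so that $j\notin P+S$ if and only if $S\cap T_j=\emptyset$. Write $[\,\cdot\,]$ for the truth value, $1$ or $0$, of a statement. For $S\subset[0,M]$ we have $P+S\subset[0,n-1]$, so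
\[
y^{|P+S|}=\prod_{j=0}^{n-1}\big(y+(1-y)[j\notin P+S]\big)=\sum_{D\subset[0,n-1]}y^{n-|D|}(1-y)^{|D|}\,[S\subset X_D],
\]
where $X_D=[0,M]\setminus\bigcup_{j\in D}T_j$. With $G_\pm(X)=\sum_{S\subset X}t^{|S|}y^{|B\pm S|}$, formula \eqref{eq:F} gives
\begin{equation}\label{eq:expansion}
F^u_M-F^v_M=\sum_{D\subset[0,n-1]}y^{n-|D|}(1-y)^{|D|}\big(G_+(X_D)-G_-(X_D)\big).
\end{equation}
This has a direct meaning. Multiplied by the factor $y/(1-y)$ of Lemma~\ref{lem:formula}, the weight $1-y$ becomes $y$, the weight of the letter $1$, and the weight $y$ becomes $y^2/(1-y)$, the weight of a letter $\ge2$. So $D$ is the set of cells where $w$ has the letter $1$, and $X_D$ is the set of starts compatible with these letters. It remains to describe $X_D$.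

\subsection*{Windows}
For a cell $j$ let $I_j=[j-k+1,j]$ be its \emph{window}, the set of integers $s$ with $j\in s+[0,k-1]$, and let $H_j=j-(d+1)-H$. Then $H_j\subset I_j$ and $T_j=I_j\setminus H_j$: a letter $1$ in cell $j$ forbids every start in the window except those in $H_j$, which place a letter $1$ of $u$ on cell $j$. Since $0,h\in H$,
\[
\max H_j=j-(d+1),\qquad \min H_j=j-(d+1)-h=(j-k+1)+d .
\]
So $H_j$ has diameter exactly $h$, and the first $d$ and the last $d$ points of $I_j$ lie in $T_j$. These two margins, which come from the head and the tail of the words, isolate $H_j$ from everything outside the window.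

\begin{lemma}\label{lem:close}
Let $s\le s'$ be elements of $X_D$ with $s'-s\le d$, and let $j\in D$ with $I_j\cap[s,s']\ne\emptyset$. Then $s,s'\in H_j$.
\end{lemma}

\begin{proof}
As $s,s'\notin T_j$, it suffices to show $s,s'\in I_j$. If the interval $I_j$ contains neither, it lies strictly between $s$ and $s'$, which is impossible because $|I_j|=k>d$. If it contains $s'$ but not $s$, its left end $l$ satisfies $s<l\le s'$, so $s'-l\le d-1$; then $s'$ is among the first $d$ points of $I_j$ and lies in $T_j$, a contradiction. If it contains $s$ but not $s'$, its right end satisfies $s\le j<s'$, so $j-s\le d-1$ and $s$ is among the last $d$ points of $I_j$, again a contradiction.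
\end{proof}

\subsection*{Components}
List the elements of $X_D$ in increasing order and cut between consecutive elements that differ by more than $d$; the pieces are the \emph{components} of $X_D$. Two elements at distance at most $d$ lie in the same component, and elements of different components differ by more than $d$. The threshold $d$ is chosen because $B+s\subset[s,s+d]$ and $B-s\subset[-s,-s+d]$: for $s,s'$ in different components, $B+s$ and $B+s'$ are disjoint, and so are $B-s$ and $B-s'$. Hence $|B\pm S|=\sum_C|B\pm(S\cap C)|$ for $S\subset X_D$, and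
\begin{equation}\label{eq:product}
G_+(X_D)=\prod_CG_+(C),\qquad G_-(X_D)=\prod_CG_-(C),
\end{equation}
where $C$ runs over the components of $X_D$.

\begin{lemma}\label{lem:components}
Assume \eqref{eq:star}, and let $C$ be a component of $X_D$. If $C=H_j$ for some $j\in D$, then $G_+(C)-G_-(C)=\Delta$. Otherwise $G_+(C)=G_-(C)$.
\end{lemma}

\begin{proof}
For $j\in D$ and $H'\subset H$ let $C'=j-(d+1)-H'$. The subsets of $C'$ are the sets $S=j-(d+1)-S'$ with $S'\subset H'$, and $|B+S|=|B-S'|$, $|B-S|=|B+S'|$. Thus
\begin{equation}\label{eq:piece}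
G_+(C')-G_-(C')=\sum_{S'\subset H'}t^{|S'|}\big(y^{|B-S'|}-y^{|B+S'|}\big).
\end{equation}
For $H'=H$ this is $\Delta$, which proves the first statement. Now assume $C\ne H_j$ for all $j\in D$.

\emph{Case 1: no point of $C$ lies in a window $I_j$ with $j\in D$.} Let $s<s'$ be consecutive in $C$, so $s'-s\le d$. If some $I_j$ with $j\in D$ met $[s,s']$, Lemma~\ref{lem:close} would give $s\in H_j\subset I_j$. So no such window meets $[s,s']$, hence $[s,s']\subset X_D$, and $s'=s+1$ because $s,s'$ are consecutive in $X_D$. Thus $C$ is an interval $[a,b]$. The reflection $S\mapsto a+b-S$ permutes its subsets and $|B+(a+b-S)|=|B-S|$, so $G_+(C)=G_-(C)$.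

\emph{Case 2: some $s\in C$ lies in $I_j$ with $j\in D$.} Lemma~\ref{lem:close} for the pair $(s,s)$ gives $s\in H_j$. If an element of $C$ lies in $H_j\subset I_j$, the lemma applied to it and a neighbor in $C$ puts the neighbor in $H_j$. So $C\subset H_j$, say $C=j-(d+1)-H'$, and $H'\neq H$ by assumption. We claim that $\{0,h\}\not\subset H'$. Then no $S'\subset H'$ contains $\{0,h\}$, every term of \eqref{eq:piece} vanishes by \eqref{eq:star}, and the lemma follows.

Suppose $0,h\in H'$, so that $p_0=\min H_j$ and $p_1=\max H_j$ lie in $C$, with $p_1-p_0=h\le d$. Choose $p\in H_j\setminus C$. Then $p\in[p_0,p_1]\subset[0,M]$. If $p$ were in $X_D$, it would lie in the component of $p_0$, as $p-p_0\le d$; so $p\notin X_D$, and $p\in T_{j'}$ for some $j'\in D$. Since $p\in H_j$ we have $p\notin T_j$, so $j'\ne j$. But $p\in I_{j'}\cap[p_0,p_1]$, so Lemma~\ref{lem:close} gives $p_0,p_1\in H_{j'}$. As $H_{j'}$ has diameter $h=p_1-p_0$, its maximum is $p_1$, that is, $j'-(d+1)=j-(d+1)$. This contradicts $j'\ne j$.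
\end{proof}

The last step is the delicate one: a second letter $1$ cannot remove an inner point of $H_j$ while leaving both end points. Without it, a forced occurrence could be forbidden and the factor $1+t$ lost.

\begin{proof}[Proof of Proposition~\ref{prop:local}]
(a) By Lemma~\ref{lem:components}, $G_+(C)\equiv G_-(C)$ modulo the ideal $(\Delta)$ of $\mathbb{Z}[y,t]$ for every component $C$. Congruences multiply, so \eqref{eq:product} gives $G_+(X_D)\equiv G_-(X_D)$, and \eqref{eq:expansion} gives (a).

(b) By \eqref{eq:product} and Lemma~\ref{lem:components}, the term of $D$ in \eqref{eq:expansion} vanishes unless some component of $X_D\subset[0,M]$ equals $H_j$ with $j\in D$. Such a component has diameter $h$, so none exists for $M<h$.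

(c) Let $M=h$ and $n=k+h$, and let $D$ have a nonzero term. Then $D\neq\emptyset$, and $X_D\subset[0,h]$ contains a set of diameter $h$, so $0,h\in X_D$. For each $j\in D$ we have $j\ge0$ and $j-k+1\le h$, so $I_j$ meets $[0,h]$. Lemma~\ref{lem:close} with $s=0$, $s'=h$ gives $0,h\in H_j$, so $\max H_j=h$ and $j=j_0:=d+1+h$. Thus only $D=\{j_0\}$ can contribute, and $j_0$ is a cell. Its window $I_{j_0}=[-d,\,d+1+h]$ contains $[0,h]$, so $X_{\{j_0\}}=[0,h]\cap H_{j_0}=h-H=H_{j_0}$, a single component because $h\le d$. Its term in \eqref{eq:expansion} is $y^{k+h-1}(1-y)\Delta$.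
\end{proof}

\begin{remark}
The margins of length $d$ are used only in Lemma~\ref{lem:close}. The conditions $0,h\in H$ and $h\le d$ let us apply that lemma to the two ends of $H_j$ and recover $j$ from them. Hypothesis \eqref{eq:star} disposes of the components that are proper parts of some $H_j$, such as those cut off by an end of $[0,M]$.
\end{remark}

\section{The sets $B$ and $H$}\label{sec:sets}

We now look for $B$ and $H$ with \eqref{eq:star} and with a high power of $1+t$ dividing $\Delta\ne0$. For a three-element set, the gap between sums and differences has a simple description. For finite $Q,U\subset\mathbb{Z}$ let $N(Q,U)$ be the number of integers $g$ with $g+Q\subset U$.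

\begin{lemma}\label{lem:three}
If $|Q|=3$ and $U$ is finite, then $|Q-U|-|Q+U|=N(Q,U)-N(-Q,U)$.
\end{lemma}

\begin{proof}
Apply inclusion--exclusion to $|Q+U|=|\bigcup_{q\in Q}(U+q)|$ and to $|Q-U|=|U-Q|=|\bigcup_{q\in Q}(U-q)|$. The single terms are $3|U|$ in both. The pair terms agree, because translation by $-q-q'$ carries $(U+q)\cap(U+q')$ to $(U-q')\cap(U-q)$. The triple terms enter with sign $+$, and $g\in\bigcap_q(U-q)$ means $g+Q\subset U$, while $g\in\bigcap_q(U+q)$ means $g-Q\subset U$.
\end{proof}

For $Q=U=\{0,1,3\}$ this is the equation $7-6=1-0$ of Example~\ref{ex:toy}. To create forced points we thicken $Q$ by the progression $E$ of $m$ terms and difference $3$: the set $E+\{0,3m\}$ is the full progression from $0$ to $6m-3$, so it already contains $E+p$ for $p=3,6,\dots,3(m-1)$. The diameter $6m-3$ of $Q$ is chosen so that a copy of $\pm Q$ fits into $E+S$ only when $0,3m\in S$, which yields \eqref{eq:star}. The point $4$ supplies the middle element of $Q$, and residues modulo $3$ exclude $-Q$.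

\begin{lemma}\label{lem:key}
Let $m\ge2$, let $B$ and $H$ be as in Theorem~\ref{thm:family}, and let $S\subset H$. If $\{0,4,3m\}\subset S$, then $|B+S|=8m-2$ and $|B-S|=8m-1$. Otherwise $|B+S|=|B-S|$.
\end{lemma}

\begin{proof}
Let $U=E+S$. Then $B+S=Q+U$. Since $E=3(m-1)-E$, we have $E-S=3(m-1)-U$, so $|B-S|=|Q-U|$. By Lemma~\ref{lem:three} we must count translates of $Q$ and of $-Q$ in $U$.

Write $U=U_0\cup U_1$, where $U_0=E+(S\cap3\mathbb{Z})$ consists of multiples of $3$ in $[0,6m-3]$, and $U_1=E+(S\cap\{4\})$ is empty or equals $\{4,7,\dots,3m+1\}$. No element of $U$ is congruent to $2$ modulo $3$. A translate of $Q$ or of $-Q$ in $U$ has its two extreme points at distance $6m-3$, hence in the same residue class. They cannot lie in $U_1$, whose diameter is at most $3m-3$. So they lie in $U_0$ and are $0$ and $6m-3$. The only translate of $-Q$ with these extreme points is $\{0,6m-7,6m-3\}$, and $6m-7\equiv2\pmod3$; so $N(-Q,U)=0$. The only such translate of $Q$ is $Q$ itself. Now $0\in U$ if and only if $0\in S$; next, $6m-3=3m+\max E$ lies in $U$ if and only if $3m\in S$; and $4\in U$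 if and only if $4\in S$. Hence $|B-S|-|B+S|$ is $1$ if $\{0,4,3m\}\subset S$ and $0$ otherwise.

Let $\{0,4,3m\}\subset S$. Then $U_0\supset E\cup(E+3m)$, so $U_0=\{0,3,\dots,6m-3\}$, and $U_1=\{4,7,\dots,3m+1\}$. Sort $Q+U$ by residue modulo $3$. In class $0$, the sets $U_0$ and $U_0+6m-3$ together form the progression from $0$ to $12m-6$, with $4m-1$ terms. In class $1$, the set $U_0+4$ runs from $4$ to $6m+1$ and contains $U_1$, and $U_1+6m-3$ runs from $6m+1$ to $9m-2$; the union has $3m-1$ terms. In class $2$ there is only $U_1+4$, with $m$ terms. The total is $8m-2$.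
\end{proof}

The sets $S\subset H$ containing $\{0,4,3m\}$ are $\{0,4,3m\}\cup R$ with $R$ an arbitrary subset of the $(m-1)$-element set $\{3,6,\dots,3(m-1)\}$. Therefore
\begin{equation}\label{eq:Delta}
\Delta=t^3(1+t)^{m-1}\,y^{8m-2}(y-1),
\end{equation}
in agreement with Example~\ref{ex:m2}. If the point $4$ is removed from $H$, Lemma~\ref{lem:key} gives \eqref{eq:star} and $\Delta=0$, and the two words become strongly Wilf-equivalent by Proposition~\ref{prop:local}(a).

\section{Proof of the theorems}\label{sec:end}

\begin{proof}[Proof of Theorem~\ref{thm:family}]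
The data are those of Definition~\ref{def:data} with $h=3m$: we have $B\subset[0,d]$ and $3m\le 9m-6=d$, and $H\subset[0,3m]$ because $4\le3m$; this last inequality needs $m\ge2$. The word $v$ arises from $u$ by reversing the head, so the two are rearrangements. Hypothesis \eqref{eq:star} holds by Lemma~\ref{lem:key}, since a set not containing $\{0,3m\}$ does not contain $\{0,4,3m\}$.

Recall $1+t=z$. By Proposition~\ref{prop:local}(a) and \eqref{eq:Delta}, each $F^u_M-F^v_M$ is $z^{m-1}$ times a polynomial in $y$ and $z$, and \eqref{eq:difference} gives part (1). By parts (b) and (c) of the proposition, $F^u_M=F^v_M$ for $M<3m$ and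
\[
F^u_{3m}-F^v_{3m}=y^{k+3m-1}(1-y)\cdot(z-1)^3z^{m-1}y^{8m-2}(y-1)=-y^{c}(1-y)^2(z-1)^3z^{m-1}
\]
with $c=k+11m-3$, which equals $32m-13$ since $k=21m-10$. With \eqref{eq:difference} this is part (2).

The coefficient of $x^{k+3m}$ in (2) is nonzero, so the words are not strongly Wilf-equivalent. It is not divisible by $z^m$, so the power $z^{m-1}$ is exact. It remains nonzero after substituting any $z_0\notin\{0,1\}$. Equality at $z_0=0$ follows from (1) because $m-1\ge1$, and at $z_0=1$ both series count all words.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:example}]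
By Example~\ref{ex:m2} the words are those of Theorem~\ref{thm:family} for $m=2$. Part (1) gives $A_u(x,y,0)=A_v(x,y,0)$. In part (2) we have $k+3m=38$ and $c=51$, so the coefficient of $x^{38}$ in $A_u-A_v$ is
\[
-\Big(\frac{y}{1-y}\Big)^{38}y^{51}(1-y)^2\,(z-1)^3z=-\frac{y^{89}}{(1-y)^{36}}\,z(z-1)^3 . \qedhere
\]
\end{proof}

\begin{thebibliography}{1}
\bibitem{poster} \emph{The Generalized Factor Order}, \texttt{http://jaypantone.com/talks/RearrangementPoster.pdf}.
\end{thebibliography}
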